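# Zero rectangles in the incidence matrix of a bipartite distance-regular graph

## 1. Zero rectangles in a symmetric design

Take a square $(0,1)$-matrix with few ones. How large can a submatrix consisting only of zeros be, if we measure its size by the number of rows plus the number of columns? We begin with matrices in which any two rows look alike.

Let $N$ be a $v\times v$ $(0,1)$-matrix with $k$ ones in every row and every column, such that any two distinct rows have exactly $\lambda$ common ones, and any two distinct columns have exactly $\lambda$ common ones, where $1\le\lambda<k$. (This is the incidence matrix of a symmetric design.) The Fano plane gives $v=7$, $k=3$, $\lambda=1$, with points as rows and lines as columns. A zero rectangle is then a set of $s$ points and a set of $t$ lines with no incidences between them. One point and the four lines missing it give $s+t=5=v-k+1$. What if $s,t\ge2$? Two points meet $3+3-1=5$ lines, which leaves two lines, and the sum is $4$. Three collinear points meet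 $1+3\cdot 2=7$ lines; three non-collinear points meet $9-3=6$ lines and leave one. Four or more points leave at most one line as well. So the best value with $s,t\ge 2$ is $4=v-k$.

**Proposition 1.** For $N$ as above, every $s\times t$ zero submatrix with $s,t\ge1$ satisfies $s+t\le v-k+1$. If $s,t\ge2$, then $s+t\le v-k$.

*Proof.* If $s=1$, the row has $k$ ones, so $t\le v-k$; the case $t=1$ is the same. Let $s,t\ge2$, let $S$ be the set of rows, $T$ the set of columns.

**Step 1: many columns meet $S$.** For a column $y$ let $d_y$ be the number of ones of $y$ in rows of $S$, and let $N(S)$ be the set of columns with $d_y\ge1$. Counting ones gives $\sum d_y=ks$. Counting ordered pairs of ones in a common column gives $\sum d_y^2=ks+\lambda s(s-1)$. By Cauchy–Schwarz over $y\in N(S)$,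
$$|N(S)|\ \ge\ \frac{(ks)^2}{ks+\lambda s(s-1)}=\frac{k^2s}{k+\lambda(s-1)} .$$
To compare this with $s+k-1$, put $u=s-1$ and let $\kappa=k(k-1)/\lambda$. Then
$$k^2s-(s+k-1)\bigl(k+\lambda(s-1)\bigr)=k^2(u+1)-(u+k)(k+\lambda u)=u\,(k^2-k-\lambda k-\lambda u)=\lambda u\,(\kappa-k-u). \tag{1}$$

**Step 2: the value of $\kappa$.** Fix a row. Each of its $k$ ones lies in a column with $k-1$ further ones, so $k(k-1)=\lambda(v-1)$. Hence $\kappa=v-1$.

**Step 3: the range of $s$.** Take a column in $T$. All rows of $S$ have a zero there, so $s\le v-k$.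

If $s<v-k$, then $0<u<v-1-k=\kappa-k$, so (1) is positive and $|N(S)|>s+k-1$. Since $T$ is disjoint from $N(S)$, $t\le v-|N(S)|<v-s-k+1$, that is, $s+t\le v-k$.

If $s=v-k$, then every column of $T$ has its $k$ ones in precisely the $k$ rows outside $S$. Two distinct columns of $T$ would have $k>\lambda$ common ones, so $t=1$, a contradiction. $\square$

What made this easy? Any two rows are in the same relation, so that $\kappa=v-1$. Therefore the trivial bound $s\le v-k$ stops exactly at the root of the quadratic in (1). Now suppose that two rows may share $\lambda$ ones or none at all, in a regular pattern. The count in Step 1 survives as an inequality, but $\kappa$ becomes smaller than $v-1$, and the trivial bound no longer keeps $s$ in the range where (1) is positive. What happens beyond the root is the subject of this lecture.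

## 2. Bipartite distance-regular graphs

**Definition.** A *bipartite distance-regular graph* is a connected bipartite graph $\Gamma$, regular of valency $k$, such that for any two vertices $x,y$ at distance $h$ the number $c_h$ of neighbours of $y$ at distance $h-1$ from $x$ and the number $b_h$ of neighbours of $y$ at distance $h+1$ from $x$ depend only on $h$.

Let $X,Y$ be the colour classes and $D$ the diameter. Counting edges gives $k|X|=k|Y|$, so $|X|=|Y|=:v$. The graph being bipartite, a neighbour of $y$ is never at distance $h$ from $x$, so $c_h+b_h=k$. Also $c_1=1$, $b_0=k$, $b_D=0$, $c_D=k$, and $b_i>0$, i.e. $c_i<k$, for $i<D$. The list $\{b_0,\dots,b_{D-1};c_1,\dots,c_D\}$ is the *intersection array*. The *incidence matrix* $N$ has rows indexed by $X$, columns by $Y$, and $N_{xy}=1$ iff $x\sim y$.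

Some examples.

- $K_{k,k}$ has $D=2$ for $k\ge2$, and $D=1$ for $k=1$. Conversely, if $D\le2$, then $x\in X$ and $y\in Y$ are at odd distance at most $2$, so they are adjacent and $\Gamma=K_{k,k}$.
- For $k=2$ we get the even cycles.
- If $D=3$, two distinct vertices in the same class are at distance $2$ and have exactly $c_2<k$ common neighbours. So $N$ is a matrix as in Section 1 with $\lambda=c_2$.
- The $m$-cube $Q_m$: vertices are the $0/1$-strings of length $m$, adjacent if they differ in one place. Here $k=D=m$ and $c_i=i$.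
- The *Desargues graph*: $X$ is the set of $2$-subsets and $Y$ the set of $3$-subsets of a $5$-set, adjacent by inclusion. From $A=\{1,2\}$, a $2$-set $B$ is at distance $0,2,4$ when $|A\cap B|=2,1,0$, and a $3$-set $C$ is at distance $1,3,5$ when $|A\cap C|=2,1,0$. The set $\{1,3\}$ has one common neighbour with $A$, so $c_2=1$. The neighbours of $\{1,3,4\}$ are $\{1,3\},\{1,4\}$ at distance $2$ and $\{3,4\}$ at distance $4$, so $c_3=2$. Those of $\{3,4\}$ are $\{1,3,4\},\{2,3,4\}$ at distance $3$ and $\{3,4,5\}$ at distance $5$, so $c_4=2$. Taking complements is an automorphism that exchanges the classes, so the same holds from a $3$-set. The array is $\{3,2,2,1,1;1,1,2,2,3\}$, and $v=10$.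

We use the following basic facts. Write $\Gamma_i(x)$ for the set of vertices at distance $i$ from $x$, $\Gamma(x)=\Gamma_1(x)$, and $C(a,b)$ for the set of neighbours of $a$ that are closer to $b$ than $a$ is, so that $|C(a,b)|=c_{d(a,b)}$.

**(F1)** $k_i:=|\Gamma_i(x)|=\dfrac{b_0\cdots b_{i-1}}{c_1\cdots c_i}$: count the edges between $\Gamma_{i-1}(x)$ and $\Gamma_i(x)$ in two ways to get $k_{i-1}b_{i-1}=k_ic_i$. In particular $k_2=k(k-1)/c_2$. Splitting both classes by distance from a vertex gives $v=1+k_2+k_4+\cdots=k_1+k_3+k_5+\cdots$.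

**(F2)** $c_i\le c_{i+1}$ for $i<D$. If $d(x,z)=i+1$ and $y\sim z$ with $d(x,y)=i$, then $C(x,y)\subseteq C(x,z)$.

**(F3)** $c_j\le b_i$ if $i+j\le D$. Take $y$ on a geodesic from $x$ to $z$ with $d(x,y)=i$, $d(y,z)=j$. Each vertex of $C(y,z)$ is at distance $j-1$ from $z$, hence at distance $i+1$ from $x$.

**(F4)** Two vertices at distance $i$ are joined by exactly $g_i=c_1c_2\cdots c_i$ geodesics (shortest paths): walk back from the end.

**(F5)** The distinct eigenvalues of (the adjacency matrix of) $\Gamma$ are the eigenvalues of the $(D+1)\times(D+1)$ tridiagonal matrix $L$ whose equation $Lu=\theta u$ reads $\theta u_i=c_iu_{i-1}+b_iu_{i+1}$ for $0\le i\le D$. If $Lu=\theta u$, then $y\mapsto u_{d(x,y)}$ is an eigenvector of $\Gamma$. Conversely, let $\psi$ be an eigenvector of $\Gamma$ with $\psi(x)\neq0$ and let $u_i$ be the average of $\psi$ on $\Gamma_i(x)$. Summing the eigenvalue equation over $\Gamma_i(x)$ gives $\theta k_iu_i=b_{i-1}k_{i-1}u_{i-1}+c_{i+1}k_{i+1}u_{i+1}=k_i(c_iu_{i-1}+b_iu_{i+1})$,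 and $u_0\ne0$. Moreover $L$ has $D+1$ distinct real eigenvalues: its off-diagonal entries are positive, so it is similar to a symmetric matrix, and an eigenvector is determined by $u_0$. The spectrum is symmetric about $0$, via $u_i\mapsto(-1)^iu_i$. Finally, $k$ is the largest eigenvalue of $\Gamma$ and is simple, as $\Gamma$ is connected and regular.

## 3. The degree of indecomposability is $k-1$

**Definition.** For an $n\times n$ $(0,1)$-matrix $A$, the *degree of indecomposability* is the largest integer $d$ with $0\le d\le n-1$ such that every $i\times j$ zero submatrix ($i,j\ge1$) satisfies $i+j\le n-d$. The degree of indecomposability of $\Gamma$ is that of $N$.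

A matrix without zeros has degree $n-1$. By Proposition 1, the Fano matrix has $i+j\le 5=7-2$ with equality possible, so its degree is $2=k-1$. It was conjectured that the degree of a bipartite distance-regular graph is $k-1$. We prove this.

**Definition.** A *zero pair* is a pair of nonempty sets $S\subseteq X$, $T\subseteq Y$ with no edge between them. We always write $s=|S|$, $t=|T|$, $f=v-s-t$.

**Theorem 2.** Every zero pair satisfies $s+t\le v-k+1$, and the degree of indecomposability of $\Gamma$ is exactly $k-1$.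

**Theorem 3.** Let $k\ge3$, $D\ge3$. Every zero pair with $s,t\ge2$ satisfies $s+t\le v-k$, with exactly one exception. In the exception, $\Gamma$ is the Desargues graph, $s=t=4$, and $s+t=8=v-k+1$; up to interchanging the colour classes, $S$ is the set of $2$-subsets containing a fixed point and $T$ the set of $3$-subsets avoiding it. Hence for $k\ge3$, $D\ge3$, equality in Theorem 2 holds only if $s=1$, or $t=1$, or in the Desargues example.

The exception is real: a $2$-subset containing $a$ is never inside a $3$-subset avoiding $a$, and there are four of each.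

**The cut of a zero pair.** Put
$$U=S\cup(Y\setminus T),\qquad W=T\cup(X\setminus S).$$
These sets partition the vertex set. There are no edges inside a class and none between $S$ and $T$, so every edge between $U$ and $W$ joins $Y\setminus T$ to $X\setminus S$. There are $k(v-t)$ edges at $Y\setminus T$. The $ks$ edges at $S$ all end in $Y\setminus T$. Hence the number of edges between $U$ and $W$ is
$$e(U,W)=k(v-t)-ks=kf. \tag{2}$$

**Theorem 3 implies Theorem 2.** If $D\le2$, then $\Gamma=K_{k,k}$, there are no zero pairs, and the degree is $v-1=k-1$. Let $D\ge3$. Then $k\ge2$ and $v>k$, as there are vertices at distance $3$. If $s=1$ or $t=1$, then $s+t\le 1+(v-k)$. If $s,t\ge2$ and $k\ge3$, Theorem 3 gives $s+t\le v-k+1$. If $k=2$, then $U,W$ are nonempty and $\Gamma$ is connected, so (2) gives $f\ge1=k-1$. Thus $s+t\le v-(k-1)$ always. The pair $S=\{x\}$, $T=Y\setminus\Gamma(x)$ attains this value, so the degree is exactly $k-1$. $\square$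

For $D=3$, Theorem 3 is Proposition 1 with $\lambda=c_2<k$. **From now on $k\ge3$ and $D\ge4$.**

## 4. The Cauchy–Schwarz bound and its root at $k_2-k+1$

First we repeat the argument of Section 1. Put $R=k_2-k+1$.

**Lemma 4.** Let $(S,T)$ be a zero pair. If $2\le s<R$, then $f>k-1$. If $s=R\ge2$ and $f=k-1$, then any two vertices of $S$ are at distance $2$, the set $N(S)$ of neighbours of $S$ has size $s+k-1$, and every vertex of $N(S)$ has the same number $ks/|N(S)|$ of neighbours in $S$. The same holds with $T$ in place of $S$.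

*Proof.* For $y\in N(S)$ let $d_y=|\Gamma(y)\cap S|$. Then $\sum d_y=ks$. Two distinct vertices of $S$ have $c_2$ common neighbours if they are at distance $2$, and none otherwise; so $\sum d_y^2\le ks+c_2s(s-1)$. By Cauchy–Schwarz, $|N(S)|\ge k^2s/(k+c_2(s-1))$. Apply (1) with $\lambda=c_2$, so $\kappa=k(k-1)/c_2=k_2$: the right side of (1) is $c_2u(k_2-k-u)$ with $u=s-1$. Hence $|N(S)|\ge s+k-1$ for $0\le u\le k_2-k$, strictly for $0<u<k_2-k$, i.e. for $2\le s<R$. As $T\cap N(S)=\emptyset$, $f=v-s-t\ge|N(S)|-s$. This gives the first claim.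

If $s=R$ and $f=k-1$, then $s+k-1\le |N(S)|\le s+f=s+k-1$. So both inequalities used are equalities. Equality in Cauchy–Schwarz says that $d_y$ is constant on $N(S)$. Equality in $\sum d_y^2\le ks+c_2s(s-1)$ says that any two vertices of $S$ are at distance $2$. The intersection numbers are the same seen from $X$ or from $Y$, so the lemma holds for $T$ too. $\square$

**Where this stops.** A zero pair with $s,t\ge2$ and $f=k-1$ must have $s,t\ge R$. For $D=3$, $R=v-k$, and we were done. In the cube $Q_6$ we have $k=6$, $c_2=2$, $k_2=15$, $R=10$, $v=32$, and $s+t=v-k+1=27$ is compatible with $10\le s,t\le17$. For $s=13$ the Cauchy–Schwarz bound is $|N(S)|\ge 36\cdot13/(6+24)=15.6$, while we need $|N(S)|\ge18$. Beyond the root of (1) the bound is simply too weak: it looks only at paths of length two.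

## 5. Geodesics through a small cut

If $f$ is small, then by (2) only $kf$ edges join $U$ to $W$, yet every path from $S$ to $T$ uses one of them. By distance-regularity, geodesics of any given length are spread evenly over the edges, so each edge carries only a limited number of them. If $S$ and $T$ are both large, there are too many geodesics for the cut. This uses all distances, not only distance two.

**Lemma 5.** Let $(S,T)$ be a zero pair.

(i) $st\le fM$, where $M=\sum_{l\ge1}l\,k_{2l+1}$.

(ii) For $1\le i\le D$: $s(k_i-s-f)\le fk_i\lfloor i/2\rfloor$. For even $i\geq 2$ also $s(k_i-s)\le fk_i\,i/2$.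

*Proof.* **Step 1: geodesics through a given edge in a given position.** Fix adjacent vertices $y,z$, in this order, and $0\le j\le i-1$. We count the geodesics $(p_0,\dots,p_i)$ with $p_j=y$, $p_{j+1}=z$. First choose $p_{j+2},\dots,p_i$: the vertex $p_{j+1+r}$ must be a neighbour of $p_{j+r}$ at distance $r+1$ from $p_j$, which leaves $b_r$ choices, for $r=1,\dots,i-j-1$. Now $d(p_j,p_i)=i-j$. Then choose $p_{j-1},\dots,p_0$, each a neighbour of the preceding choice one step further from $p_i$; there are $b_{i-j},b_{i-j+1},\dots,b_{i-1}$ choices. Every geodesic arises this way exactly once, and every sequence so chosen has $d(p_0,p_i)=i$. So the number is $b_1b_2\cdots b_{i-1}=k_ig_i/k$, by (F1) and $b_0=k$. It does not depend on $j$.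

**Step 2: crossings.** Let $(p_0,\dots,p_i)$ be a geodesic with $p_0\in S\subseteq U$ and $p_i\in W$. It makes at least one step $p_j\to p_{j+1}$ from $U$ to $W$. Such a step goes from $Y\setminus T$ to $X\setminus S$. As $p_0\in X$, $j$ is odd, and $1\le j\le i-1$. There are $\lfloor i/2\rfloor$ odd numbers in this range, for $i$ odd and for $i$ even.

**Step 3: counting pairs.** Each pair at distance $i$ carries $g_i$ geodesics. By Steps 1 and 2 and (2), the number of pairs at distance $i$ in $S\times T$ (for odd $i$), or in $S\times(X\setminus S)$ (for even $i$), is at most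
$$\frac1{g_i}\cdot kf\cdot\Bigl\lfloor\frac i2\Bigr\rfloor\cdot\frac{k_ig_i}{k}=fk_i\Bigl\lfloor\frac i2\Bigr\rfloor .$$

**Step 4: conclusions.** All pairs in $S\times T$ are at odd distance; summing over $i=2l+1$ gives (i). For (ii), let $x\in S$. If $i$ is odd, $|\Gamma_i(x)\cap T|\ge k_i-(v-t)=k_i-s-f$. If $i$ is even, $|\Gamma_i(x)\setminus S|\ge k_i-s\ge k_i-s-f$ (note $f\ge0$ by (2)). Sum over $x\in S$. $\square$

In $Q_6$, $k_3=20$, $k_5=6$, so $M=20+12=32$, and with $f=5$ we get $st\le160$. But $s+t=27$ and $s,t\ge10$ force $st\ge10\cdot17=170$. So $Q_6$ is settled.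

## 6. A second-eigenvalue bound, and the Desargues graph

**Lemma 6.** Let $\theta$ be the second largest eigenvalue of $\Gamma$. Every zero pair satisfies $k^2st\le\theta^2(v-s)(v-t)$.

*Proof.* The adjacency matrix is $\begin{pmatrix}0&N\\N^\top&0\end{pmatrix}$, so its eigenvalues are $\pm$ the singular values $\sigma_1\ge\sigma_2\ge\cdots\ge\sigma_v\geq 0$ of $N$. As $k$ is simple, $\sigma_1=k>\sigma_2=\theta$. Since $N\mathbf 1=N^\top\mathbf 1=k\mathbf 1$, $\mathbf 1$ spans the eigenspace of $N^\top N$ for $k^2$, so $|Nw|\le\theta|w|$ for $w\perp\mathbf 1$. Write $\chi_S=\frac sv\mathbf 1+u$, $\chi_T=\frac tv\mathbf 1+w$ with $u,w\perp\mathbf 1$; then $|u|^2=s-\frac{s^2}v=s(v-s)/v$ and $|w|^2=t(v-t)/v$. The mixed terms vanish, so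
$$0=\chi_S^\top N\chi_T=\frac{kst}v+u^\top Nw\ \ge\ \frac{kst}v-\theta|u||w| .$$
Hence $k\,st\le\theta\sqrt{st(v-s)(v-t)}$. Square and divide by $st$. $\square$

One may ask whether this lemma alone is enough. In general we have no good control of $\theta$. Moreover, consider a graph with array $\{3,2,2,2,2,2;1,1,1,1,1,3\}$. Here $(k_1,\dots,k_6)=(3,6,12,24,48,32)$, $v=63$, $R=4$. The sequence $u=(1,\frac{\theta}{3},\frac12,\frac{\theta}{12},0,-\frac{\theta}{24},-\frac18)$ with $\theta=\sqrt6$ satisfies the equations of (F5), as one checks line by line, so the second largest eigenvalue is at least $\sqrt6$. For $(s,t)=(4,57)$, with sum $v-k+1=61$, we have $k^2st=9\cdot228=2052\le6\cdot59\cdot6=2124$, so Lemma 6 does not exclude this pair. Lemma 5(i) does: $M=12+96=108$ and $fM=216<228$.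

In the other direction, the Desargues graph with $s=t=4$, $f=2$ is a genuine zero pair, and there all three bounds are equalities. In Lemma 4, $s=R=4$ and $|N(S)|=6=s+k-1$. In Lemma 5(i), $M=k_3+2k_5=6+2=8$ and $st=16=2\cdot8$. In Lemma 6, the sequence $(1,\frac23,\frac16,-\frac16,-\frac23,-1)$ solves (F5) with $\theta=2$. It will follow from (6) below that the remaining positive eigenvalue is $1$, so $2$ is the second largest one, and $9\cdot16=144=4\cdot6\cdot6$. So near this graph there is no slack, and for $D=5$ we shall need both Lemma 5 and Lemma 6. To use them we must know how fast the $c_i$ grow.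

## 7. Growth of the numbers $c_i$

**Lemma 7.** If $i,j\ge1$, $i+j\le D$ and $c_{i+1}>c_i$, then $c_{i+j}\ge c_i+c_j$.

*Proof.* Choose $x,y,z$ with $d(x,z)=i+j$, $d(x,y)=i$, $d(y,z)=j$. As in (F2), $C(x,y)\subseteq C(x,z)$. Put $P=C(x,z)\setminus C(x,y)$, so $|P|=c_{i+j}-c_i$, and $d(p,y)=i+1$ for $p\in P$. We count the pairs $(p,u)$ with $p\in P$, $u\in C(y,z)$, $d(p,u)=i$.

Fix $u\in C(y,z)$. As $d(u,z)=j-1$, we have $d(x,u)=i+1$. If $p\in C(x,y)$ then $d(p,u)\le i$, so $p\in C(x,u)$; if $p\in C(x,u)$ then $d(p,z)\le i+j-1$, so $p\in C(x,z)$. Thus $C(x,y)\subseteq C(x,u)\subseteq C(x,z)$, and exactly $c_{i+1}-c_i$ elements $p\in P$ have $d(p,u)=i$.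

Fix $p\in P$. A vertex $u\in C(y,z)$ with $d(p,u)=i$ lies in $C(y,p)$, a set of size $c_{i+1}$. This set contains $C(y,x)$, because a neighbour of $y$ at distance $i-1$ from $x$ is at distance at most $i$ from $p$. And $C(y,x)$, of size $c_i$, is disjoint from $C(y,z)$, because a vertex at distance $i-1$ from $x$ is at distance at least $j+1$ from $z$. So at most $c_{i+1}-c_i$ such $u$ exist.

Therefore $c_j(c_{i+1}-c_i)\le|P|(c_{i+1}-c_i)$, and $c_j\le|P|=c_{i+j}-c_i$. $\square$

**Consequences.** (a) If $c_2\ge2$, take $i=1$: $c_{j+1}\ge c_j+1$ for $j+1\le D$. In particular $c_3>c_2$. So $c_3=c_2$ forces $c_2=c_3=1$. (b) If $c_3>c_2$, take $i=2$: $c_{j+2}\ge c_j+c_2$ for $j+2\le D$. By induction $c_{2j}\ge jc_2$ and $c_{2d+1}\ge c_3+(d-1)c_2$, as long as the indices are at most $D$.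

**Lemma 8** (a special case of Brouwer–Cohen–Neumaier, *Distance-Regular Graphs*, Thm 5.4.1). If $D\ge4$ and $c_3>c_2$, then $c_3\ge\frac32c_2$.

*Proof.* If $c_2=1$, then $c_3\ge2$. Let $c_2\ge2$ and suppose $c_3<\frac32c_2$.

**Step 1: common neighbours concentrate.** Let $d(a,u)=3$ and let $g\ne g'$ be in $C(u,a)$. The sets $C(a,g)$ and $C(a,g')$ have size $c_2$ and lie in $C(a,u)$, of size $c_3$. So they share at least $2c_2-c_3>c_2/2$ vertices. These are common neighbours of $g$ and $g'$ in $\Gamma(a)$. As $g,g'$ have $c_2$ common neighbours in all, fewer than $c_2/2$ of them lie outside $\Gamma(a)$.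

**Step 2: two vertices whose common neighbours do not concentrate.** Let $d(x,z)=2$, $B=\Gamma(z)\cap\Gamma_3(x)$, so $|B|=b_2$, and choose $p\in\Gamma(x)\cap\Gamma_3(z)$, which is possible as $b_2>0$. Every vertex of $C(z,x)$ is adjacent to $x$, hence at distance $2$ from $p$; so $C(z,x)\subseteq C(z,p)$. The other neighbours of $z$ form $B$. So exactly $c_3-c_2$ vertices of $B$ are at distance $2$ from $p$, and the others are at distance $4$. As $D\ge4$, $c_3<k$, so $0<c_3-c_2<k-c_2=b_2$. Choose $w',w\in B$ with $d(p,w')=2$ and $d(p,w)=4$. Both are neighbours of $z$, so $d(w,w')=2$.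

A common neighbour of $w,w'$ lies in $\Gamma_2(x)$ or $\Gamma_4(x)$. Those in $\Gamma_2(x)$ lie in $C(w',x)$, of size $c_3$. Each of the $c_2$ common neighbours of $p$ and $w'$ is at distance $2$ from $x$, so belongs to $C(w',x)$, and none of them is adjacent to $w$, as $d(p,w)=4$. Hence $w,w'$ have at most $c_3-c_2<c_2/2$ common neighbours in $\Gamma_2(x)$, and more than $c_2/2$ in $\Gamma_4(x)$.

**Step 3: contradiction.** Let $q$ be a common neighbour of $x$ and $z$. Then $d(q,w)=d(q,w')=2$: at most $2$ via $z$, at least $2$ because $d(x,w)=d(x,w')=3$. Let $u$ be a common neighbour of $w,w'$ in $\Gamma_4(x)$. Then $d(u,q)=3$ and $w,w'\in C(u,q)$. By Step 1 with $a=q$, fewer than $c_2/2$ common neighbours of $w,w'$ lie outside $\Gamma(q)$. But the more than $c_2/2$ common neighbours in $\Gamma_4(x)$ all lie outside $\Gamma(q)$, since vertices of $\Gamma(q)$ are at distance at most $2$ from $x$. $\square$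

## 8. A hypothetical pair with $s+t=v-k+1$ in diameter at least four

We set up the numbers of a supposed counterexample. Put
$$\rho=\frac k{c_2},\qquad\gamma=\frac{c_3}{c_2},\qquad R=k_2-k+1=(\rho-1)(k-1),$$
where $k_2=\rho(k-1)$ was used. By (F3), $c_2\le b_2$, so $\rho\ge2$ and $R\ge k-1\ge2$; also $v\ge1+k_2+k_4\ge1+2(k-1)+1=2k$.

Let there be a zero pair with $s,t\ge2$ and $s+t\ge v-k+1$. Since $v-k+1\ge k+1\ge4$, as long as $s+t>v-k+1$ one of the sets has at least three elements and we may delete one of them. So we may assume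
$$s,t\ge2,\qquad s+t=v-k+1,\qquad f=k-1. \tag{3}$$
By Lemma 4, $s,t\ge R$. As $(v-k+1)-R=v-k_2$, and a product with fixed sum is smallest at the ends of the range,
$$R\le s,t\le v-k_2,\qquad st\ge R(v-k_2). \tag{4}$$
With Lemma 5(i), $R(v-k_2)\le(k-1)M$, that is, $(\rho-1)(v-k_2)\le M$. Substituting $v=\sum_{l\ge0}k_{2l+1}$ and the definition of $M$, we get
$$\sum_{l\ge0}(\rho-1-l)\,k_{2l+1}\le(\rho-1)k_2. \tag{5}$$
We compare terms using $k>k-1=k_2/\rho$ and $k_3=k_2b_2/c_3=k_2(\rho-1)/\gamma$, as $b_2=k-c_2=(\rho-1)c_2$.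

**Lemma 9.** If $c_3\le k/2$, $\rho\ge3$ and $\sum_{l\ge2}(\rho-1-l)k_{2l+1}\ge0$, then (5) fails.

*Proof.* We have $\gamma\le\rho/2$. The left side of (5) is at least its terms with $l=0,1$, and
$$(\rho-1)k+(\rho-2)k_3>(\rho-1)k_2\Bigl[\frac1\rho+\frac{\rho-2}\gamma\Bigr]\ge(\rho-1)k_2\,\frac{1+2(\rho-2)}\rho\ge(\rho-1)k_2,$$
the last step because $2\rho-3\ge\rho$. $\square$

By (F2), either $c_3>c_2$ or $c_3=c_2$. Sections 9 and 10 treat the first case, Section 11 the second.

## 9. The case $c_3>c_2$ with $D=4$ or $D\ge6$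

**$D=4$.** The aim is to verify the hypotheses of Lemma 9. Here $v=1+k_2+k_4$, so (4) gives $1+k_4=v-k_2\ge R$. Since $k_2b_2/k=(k-1)b_2/c_2=(k-1)(\rho-1)=R$ and $c_4=k$, we have $k_4=k_2b_2b_3/(c_3k)=Rb_3/c_3$. Hence $R(c_3-b_3)\le c_3$.

Suppose $b_3<c_3$. Then $k-1\le R\le R(c_3-b_3)\le c_3\le k-1$, so all are equal: $\rho=2$, $c_3=k-1$, $b_3=1$, $c_3-b_3=1$. So $c_3=2$, $k=3$, $c_2=k/\rho=3/2$, impossible. Therefore $b_3\ge c_3$, and $k\ge2c_3\ge3c_2$ by Lemma 8. So $c_3\le k/2$, $\rho\ge3$, and the sum over $l\ge2$ is empty. Lemma 9 contradicts (5).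

**$D\ge6$.** By (F3), $c_3\le b_3$, so $c_3\le k/2$. It remains to control $\rho$ and the sum over $l\ge2$.

*$D=2d$, $d\ge3$.* By consequence (b), $k=c_{2d}\ge dc_2$, so $\rho\ge d\ge3$. The index $l$ satisfies $2l+1\le2d-1$, so $l\le d-1$ and $\rho-1-l\ge0$. Lemma 9 contradicts (5).

*$D=2d+1$, $d\ge3$.* By (b) and Lemma 8, $k=c_{2d+1}\ge c_3+(d-1)c_2\ge(d+\frac12)c_2$, so $\rho\ge d+\frac12\ge3$. Now $l\le d$. If $\rho\ge d+1$, all coefficients are nonnegative. Otherwise $k<(d+1)c_2$, and $c_{D-1}=c_{2d}\ge dc_2\ge\frac12(d+1)c_2>k/2$, so $b_{D-1}\le c_{D-1}$ and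
$$k_D=k_{D-2}\,\frac{b_{D-2}b_{D-1}}{c_{D-1}k}\le k_{D-2}.$$
The terms $l=d-1\ge2$ and $l=d$ belong to $k_{D-2}$ and $k_D$. Together they are
$$(\rho-d)k_{D-2}+(\rho-1-d)k_D\ge\tfrac12k_{D-2}-\tfrac12k_D\ge0,$$
and the terms with $2\le l\le d-2$ are nonnegative. Lemma 9 contradicts (5).

## 10. The case $c_3>c_2$, $D=5$

Here the argument must let the Desargues graph through. For that graph $\rho=3$, and the left side of (5) is $2\cdot3+1\cdot6+0\cdot1=12$, equal to the right side $2\cdot6$. So for small $\rho$ inequality (5) cannot suffice, and we bring in Lemma 6.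

Now $v=1+k_2+k_4$. Put $P=b_2b_3$, $Q=c_3c_4$. As $k_2b_2=Rk$, we have $k_4=k_2P/Q=Rkb_3/Q$. From Section 7: $c_4\ge2c_2$, $c_3\ge\frac32c_2$, $k=c_5\ge c_3+c_2\ge\frac52c_2$, and $c_4\ge c_3+1$ if $c_2\ge2$. By (4), $1+k_4=v-k_2\ge R$. As $k_4$ and $R$ are integers, either

- (I) $k_4\ge R$, i.e. $kb_3\ge Q$, or
- (II) $k_4=R-1$, and then $kb_3<Q$.

**The eigenvalues for $D=5$.** The aim is a bound on $\theta$ in terms of the array. By (F5), $L$ has six distinct eigenvalues, symmetric about $0$, so they are $\pm k,\pm\theta_1,\pm\theta_2$ with $k>\theta_1>\theta_2>0$. Half the trace of $L^2$ is $\sum_{i=0}^4b_ic_{i+1}$, so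
$$k^2+\theta_1^2+\theta_2^2=k+(k-1)c_2+b_2c_3+b_3c_4+b_4k .$$
Here $b_4k=k^2-kc_4$ and $b_3c_4-kc_4=-c_3c_4$, so $\theta_1^2+\theta_2^2=k+(k-1)c_2+b_2c_3-c_3c_4$. Next, $b_2c_3=b_2k-b_2b_3$ and $k+(k-1)c_2+b_2k=k+kc_2-c_2+k^2-kc_2=k^2+b_2$. Hence
$$\theta_1^2+\theta_2^2=k^2-\Delta,\qquad\Delta=P+Q-b_2=b_2(b_3-1)+c_3c_4>0. \tag{6}$$
(For the Desargues graph, $P=2$, $Q=4$, $\Delta=4$, and $\theta_1^2+\theta_2^2=5=4+1$, as announced.) So $\theta_1^2\le k^2-\Delta$. Since $(v-s)(v-t)=v(v-s-t)+st=vf+st$, Lemma 6 gives $k^2st\le(k^2-\Delta)(vf+st)$, that is, with $f=k-1$,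
$$st\,\Delta\le(k^2-\Delta)(k-1)v. \tag{7}$$

### Case (I): $k_4\ge R$

Here
$$kb_3\ge c_3c_4\ge2c_2c_3. \tag{8}$$
With $b_3=k-c_3$ this says
$$c_3\le\frac{k^2}{k+2c_2}=\frac{k\rho}{\rho+2},\qquad\gamma\le\frac{\rho^2}{\rho+2}. \tag{9}$$

**Step 1: $\rho\ge4$ is impossible.** The coefficient of $k_5$ in (5) is $\rho-3>0$. So the left side of (5) exceeds
$$(\rho-1)k_2\Bigl[\frac1\rho+\frac{\rho-2}\gamma\Bigr]\ge(\rho-1)k_2\Bigl[\frac1\rho+\frac{\rho^2-4}{\rho^2}\Bigr]\ge(\rho-1)k_2,$$
as $\rho-4\ge0$. This contradicts (5).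

**Step 2: what (7) says when $\rho<4$.** By (4), $st\ge R(1+k_4)$. Further $\frac{1+k_4}v=\frac{1+k_4}{1+k_2+k_4}\ge\frac{k_4}{k_2+k_4}=\frac P{P+Q}$, and $\frac R{k-1}=\rho-1=\frac{b_2}{c_2}$. Dividing (7) by $(k-1)v$ we get
$$\frac{b_2}{c_2}\cdot\frac P{P+Q}\,(P+Q-b_2)\le k^2+b_2-P-Q .$$
The left side is $\frac{b_2}{c_2}\bigl(P-b_2\frac P{P+Q}\bigr)>\frac{b_2}{c_2}(P-b_2)$. So $\frac{b_2}{c_2}(P-b_2)+(P-b_2)+Q<k^2$. As $P-b_2=b_2(b_3-1)$ and $\frac{b_2}{c_2}+1=\frac k{c_2}$, and $b_2/c_2=\rho-1$, this reads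
$$F:=(\rho-1)k(b_3-1)+c_3c_4<k^2. \tag{10}$$
We show that in fact $F\ge k^2$. First, $\frac32\cdot\frac k\rho=\frac32c_2\le c_3\le\frac{k\rho}{\rho+2}$ gives $\rho^2\ge\frac32\rho+3$. At $\rho=2.63$ the left side is $6.9169$ and the right side $6.945$, and $\rho^2-\frac32\rho$ is increasing for $\rho\ge2$; so $\rho>2.63$.

**Step 3: $k\ge12$.** We have $F\ge(\rho-1)k(k-c_3-1)+2c_2c_3$. The right side, as a function of $c_3$, has slope $-(\rho-1)k+2k/\rho<0$, because $\rho(\rho-1)>2$. So by (9) it is at least its value at $c_3=k\rho/(\rho+2)$, where $k-c_3=2k/(\rho+2)$ and $2c_2c_3=2k^2/(\rho+2)$: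
$$F\ge\frac{2(\rho-1)k^2}{\rho+2}+\frac{2k^2}{\rho+2}-(\rho-1)k=\frac{2\rho k^2}{\rho+2}-(\rho-1)k .$$
This is at least $k^2$ iff $k\frac{\rho-2}{\rho+2}\ge\rho-1$, that is, iff
$$k\ge\frac{(\rho-1)(\rho+2)}{\rho-2}=\rho+3+\frac4{\rho-2}.$$
The right side is convex in $\rho$; at $\rho=2.63$ it is less than $11.98$ and at $\rho=4$ it is $9$. So on $[2.63,4]$ it is below $12\le k$, and $F\ge k^2$, contradicting (10).

**Step 4: $k\le11$.** From $2.63<k/c_2<4$ the possible pairs $(c_2,k)$ are $(1,3)$, $(2,6)$, $(2,7)$, $(3,8)$, $(3,9)$, $(3,10)$, $(3,11)$, $(4,11)$; for $c_2\ge5$ we would have $k>13$. We use $c_3\ge\frac32c_2$, $c_4\ge2c_2$, $c_4\ge c_3+1$ if $c_2\ge2$, and $k(k-c_3)\ge c_3c_4$ from (8).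

- $(1,3)$: $c_3,c_4\ge2$, so $k(k-c_3)\le3<4\le c_3c_4$; (8) fails.
- $(2,6)$, $(\rho-1)k=12$: if $c_3=3$, then $b_3=3$, $c_4\ge4$, $F\ge24+12=36=k^2$. If $c_3\ge4$, then $c_4\ge5$ and $k(k-c_3)\le12<20$; (8) fails.
- $(2,7)$, $(\rho-1)k=\frac{35}2$: if $c_3=3$, then $F\ge\frac{35}2\cdot3=52.5>49$. If $c_3=4$, then $F\ge35+4\cdot5>49$. If $c_3\ge5$, then $k(k-c_3)\le14<5\cdot6$; (8) fails.
- $(3,8)$: $c_3\ge5$, $c_4\ge6$, and $k(k-c_3)\le24<30$; (8) fails.
- $(3,9)$, $(\rho-1)k=18$: if $c_3=5$, then $F\ge18\cdot3+5\cdot6=84>81$. If $c_3\ge6$, then $c_4\ge7$ and $k(k-c_3)\le27<42$; (8) fails.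
- $(3,10)$, $(\rho-1)k=\frac{70}3$: if $c_3=5$, then $F\ge\frac{280}3+30>100$. If $c_3\ge6$, then $k(k-c_3)\le40<42$; (8) fails.
- $(3,11)$, $(\rho-1)k=\frac{88}3$: if $c_3=5$, then $F\ge\frac{440}3>121$. If $c_3=6$, then $F\ge\frac{352}3+6\cdot7>121$. If $c_3\ge7$, then $c_4\ge8$ and $k(k-c_3)\le44<56$; (8) fails.
- $(4,11)$, $(\rho-1)k=\frac{77}4$: $c_3\ge6$, $c_4\ge8$. If $c_3=6$, then $F\ge77+48=125>121$. If $c_3\ge7$, then $k(k-c_3)\le44<56$; (8) fails.

So (10) and (8) are never both satisfied, and case (I) is impossible.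

### Case (II): $k_4=R-1$

**Step 1: all parameters up to two possibilities.** Now $v-k_2=1+k_4=R$, so (4) forces $s=t=R$. Also $v=R+k_2=2R+k-1=(k-1)(2\rho-1)$. Inequality (7) becomes $(\rho-1)^2\Delta\le(k^2-\Delta)(2\rho-1)$, that is, $\rho^2\Delta\le(2\rho-1)k^2$, or, dividing by $\rho^2$,
$$\Delta\le(2\rho-1)c_2^2=c_2(2k-c_2).$$
On the other hand $Q>kb_3$, so $\Delta>b_2(b_3-1)+kb_3=(2k-c_2)b_3-b_2$. Thus $(2k-c_2)(b_3-c_2)<b_2<2k-c_2$, and $b_3\le c_2$. By (F3), $b_3\ge c_2$. Hence $b_3=c_2$ and $c_3=k-c_2=b_2$.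

Now $k_4=k_2b_2b_3/(c_3c_4)=k_2c_2/c_4=k(k-1)/c_4$, and this is $R-1$. With $c_4\ge2c_2$ and $c_2R=c_2(\rho-1)(k-1)=b_2(k-1)$,
$$k(k-1)=c_4(R-1)\ge2c_2(R-1)=2b_2(k-1)-2c_2 ,$$
and since $2b_2-k=k-2c_2$, we get $(k-1)(k-2c_2)\le2c_2$. As $k\ge\frac52c_2$, $k-2c_2\ge\frac12c_2$, so $k-1\le4$, $k\le5$ and $c_2\le2$.

If $c_2=2$, then $k=5$, $k_2=10$, $R=6$, $c_3=3$, $c_4=20/5=4$. If $c_2=1$, then $(k-1)(k-2)\le2$ gives $k=3$, and $k_2=6$, $R=4$, $c_3=2$, $c_4=6/3=2$.

**Step 2: $k=5$ is impossible.** Here $s=R=6$ and $f=4$, so the equality part of Lemma 4 applies: $S=\{x_1,\dots,x_6\}$ has all distances $2$, $|N(S)|=10$, and each vertex of $N(S)$ has exactly $30/10=3$ neighbours in $S$. Let $y\in N(S)$ have neighbours $x_1,x_2,x_3$ in $S$, and let $m\in\{4,5,6\}$. Then $d(x_m,y)=3$. Every common neighbour of $x_m$ with one of $x_1,x_2,x_3$ is at distance $2$ from $y$, so lies in $C(x_m,y)$, a set of size $c_3=3$. Each of $x_1,x_2,x_3$ has $c_2=2$ common neighbours with $x_m$; this gives $6$ adjacencies between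 $\{x_1,x_2,x_3\}$ and $C(x_m,y)$. Each element of $C(x_m,y)$ is adjacent to $x_m$, so to at most two of $x_1,x_2,x_3$, hence to exactly two. We get three $2$-subsets of $\{1,2,3\}$ which together cover each element twice. So each element is missed by exactly one of them, and they are the three different $2$-subsets. In particular some vertex has exactly the neighbours $x_1,x_2,x_m$ in $S$. Taking $m=4$ and $m=5$, and adding $y$, we find three common neighbours of $x_1$ and $x_2$, contradicting $c_2=2$.

**Step 3: $k=3$ is the Desargues graph.** The array is $\{3,2,2,1,1;1,1,2,2,3\}$, and $s=t=4$, $v=10$, $f=2$. This array determines the Desargues graph (Biggs, Boshier, Shawe-Taylor, *Cubic distance-regular graphs*, J. London Math. Soc. 33 (1986); Brouwer–Cohen–Neumaier, Thm 7.5.1). With $S$ and $T$ at hand we can also see it directly, as follows.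

Write $S=\{1,2,3,4\}$. By Lemma 4, the elements of $S$ are pairwise at distance $2$, $|N(S)|=6$, and each vertex of $N(S)$ has exactly $12/6=2$ neighbours in $S$. As $c_2=1$, each pair $\{i,j\}$ has exactly one common neighbour $y_{ij}$, and these are the six vertices of $N(S)$. As $T\cap N(S)=\emptyset$ and $4+6=10$, $N(S)=Y\setminus T$. By Lemma 4 for $T$, likewise $N(T)=X\setminus S$, and each vertex of $X\setminus S$ has exactly two neighbours in $T$, so exactly one in $Y\setminus T$. Let $z_{ij}$ be the third neighbour of $y_{ij}$; it lies in $X\setminus S$, and the six vertices $z_{ij}$ are distinct, so $X\setminus S=\{z_{ij}\}$.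

By (F1), $k_4=3$ and $k_5=k_4b_4/c_5=1$. A vertex of $N(S)$ is at distance $1$ or $3$ from each $i\in S$. So the unique vertex $\bar\imath$ at distance $5$ from $i$ lies in $T$. As $i$ is also the unique vertex at distance $5$ from $\bar\imath$, the map $i\mapsto\bar\imath$ is injective, and $T=\{\bar1,\bar2,\bar3,\bar4\}$. Now $z_{ij}$ is at distance $2$ from $i$ and from $j$, so it is not adjacent to $\bar\imath$ or $\bar\jmath$. Its two neighbours in $T$ are therefore $\bar l,\bar m$ with $\{i,j,l,m\}=\{1,2,3,4\}$. All edges are now known. The assignment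
$$i\mapsto\{a,i\},\quad y_{ij}\mapsto\{a,i,j\},\quad z_{ij}\mapsto\{i,j\},\quad\bar l\mapsto\{1,2,3,4\}\setminus\{l\}$$
is an isomorphism to the Desargues graph on the $5$-set $\{a,1,2,3,4\}$: $i$ is adjacent to the $y_{ij}$; $y_{ij}$ to $i,j,z_{ij}$; and $z_{ij}$ to $y_{ij}$ and to those $\bar l$ with $l\notin\{i,j\}$, i.e. with $\{i,j\}\subset\{1,2,3,4\}\setminus\{l\}$.

So, with $X$ labelled by the $2$-subsets, $S$ is the set of all $2$-subsets containing $a$ and $T$ the set of all $3$-subsets avoiding $a$. With the classes labelled the other way round, by taking complements, the roles are interchanged. More generally, in any labelling of $\Gamma$ as the Desargues graph with $X$ the $2$-subsets, $S$ consists of four pairwise intersecting $2$-subsets. Four pairwise intersecting $2$-sets cannot lie in a triangle, so they share a point $a$ and are all the $2$-subsets on $a$; then $N(S)$ is the set of six $3$-subsets containing $a$, and $T$ is the rest.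

Finally we undo the deletions that led to (3). The original pair $(S_0,T_0)$ contains $(S,T)$ and is a zero pair. So $T_0\subseteq Y\setminus N(S)=T$ and $S_0\subseteq X\setminus N(T)=S$. Hence the original pair was $(S,T)$ itself. This is the exception in Theorem 3.

## 11. The case $c_3=c_2$

By consequence (a) in Section 7, $c_2=c_3=1$. Put $q=k-1\ge2$. Then $f=q$, $\rho=k$, $R=q^2$. Let $h=\max\{i:c_i=1\}$. As $c_D=k\ge3$, $3\le h\le D-1$. Since $b_i=q$ for $1\le i<h$, we have $k_i=(q+1)q^{i-1}$ for $1\le i\le h$: up to distance $h$ the graph looks like a tree, and the spheres are large. The plan is to show that $s$ is not too large because $D$ is bounded in terms of $h$, and then to contradict Lemma 5(ii) with a well-chosen $i\le h$.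

**Step 1: bounds on $D$ and $s$.** As $c_{h+1}>c_h$, Lemma 7 gives $c_{j+h}\ge c_j+1$ for $j\ge1$, $j+h\le D$. By induction $c_{1+nh}\ge1+n$ if $1+nh\le D$. If $1+qh<D$, then $c_{1+qh}\ge1+q=k$, but $c_i<k$ for $i<D$. So $D\le1+qh$.

By symmetry assume $s\le t$, so $t\ge(v-k+1)/2$. Every $l$ occurring in $M$ is at most $\lfloor\frac{D-1}2\rfloor$, so $M\le\lfloor\frac{D-1}2\rfloor(v-k)$. Lemma 5(i) gives $s\cdot\frac{v-k+1}2\le q\lfloor\frac{D-1}2\rfloor(v-k)$. With $s\ge R$,
$$q^2\le s<2q\Bigl\lfloor\frac{D-1}2\Bigr\rfloor\le q(D-1)\le q^2h. \tag{11}$$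

**Lemma 10.** There is no $i$ with $1\le i\le h$, $s>qi$ and $k_i\ge2(s+q)$.

*Proof.* Otherwise $k_i-s-q\ge k_i/2$, so $s(k_i-s-q)\ge sk_i/2>qk_i\,i/2\ge fk_i\lfloor i/2\rfloor$, contradicting Lemma 5(ii). $\square$

### Valency at least four: $q\ge3$

**Step 2: $s\ge q^3-q+1$.** Lemma 5(ii) with $i=3$, $k_3=q^3+q^2$, reads $s(q^3+q^2-q-s)\le q^3(q+1)$. The left side is concave in $s$. At $s=q^2$ and at $s=q^3-q$ it equals $q^3(q^2-1)=q^3(q+1)(q-1)>q^3(q+1)$. So the inequality fails for all $s$ in $[q^2,q^3-q]$. As $s\ge q^2$, we have $s\ge q^3-q+1$.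

**Step 3: $h=3$.** Then $D-1\le3q$. If $q=3$, (11) gives $s<6\cdot\lfloor\frac92\rfloor=24$, but Step 2 gives $s\ge25$. If $q\ge4$, (11) gives $s<3q^2$, but $q^3-q+1-3q^2\ge q^2-q+1>0$. Contradiction.

**Step 4: $h\ge4$ and $s>qh$.** By (11), $s+q<q(qh+1)$. We claim $k_h=(q+1)q^{h-1}\ge2q(qh+1)$, i.e. $(q+1)q^{h-2}\ge2(qh+1)$. For $h=4$ this is $q^3+q^2\ge8q+2$, true for $q\ge3$ as $q^3\ge9q$ and $q^2\ge2$. When $h$ increases by one, the left side grows by $(q+1)(q-1)q^{h-2}\ge2q$, which is the growth of the right side. So $k_h\ge2(s+q)$, and Lemma 10 with $i=h$ is contradicted.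

**Step 5: $h\ge4$ and $s\le qh$.** Let $i=\lceil s/q\rceil-1$. Then $i\le h-1$ and $qi<s\le q(i+1)$. Step 2 gives $s/q>q^2-1$, so $\lceil s/q\rceil\ge q^2$ and $i\ge q^2-1\ge8$. We have $(q+1)q^{i-2}\ge4\cdot3^{i-2}\ge2(i+2)$ for $i\ge8$: for $i=8$ it is $2916\ge20$, and each step multiplies the middle term by $3$ and adds $2$ to the right side. So $k_i\ge2q(i+2)\ge2(s+q)$, contradicting Lemma 10.

### Valency three: $q=2$

Here $s+t=v-2$, $f=2$, $R=4$, $k_2=6$, and $c_i=2$ for $h<i<D$, since $1<c_i<3$.

**Step 6: $h=3$.** Then $4\le D\le7$. We use $st\le2M$ from Lemma 5(i) and $st\ge4(v-6)$ from (4). Starting from $k_3=12$, $b_3=2$: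

- $D=4$: $(k_1,k_3)=(3,12)$, $v=15$, $2M=24$, and $4(v-6)=36$.
- $D=5$: $k_4=12\cdot2/2=12$, $k_5=12\cdot1/3=4$; $v=3+12+4=19$, $2M=2(12+8)=40$, and $4(v-6)=52$.
- $D=6$: $k_4=12$, $k_5=12\cdot1/2=6$; $v=3+12+6=21$, $2M=2(12+12)=48$, and $4(v-6)=60$.
- $D=7$: $k_4=12$, $k_5=6$, $k_6=6\cdot1/2=3$, $k_7=3\cdot1/3=1$; $v=22$, $2M=2(12+12+3)=54$, and $4(v-6)=64$.

In each case $2M<4(v-6)$, a contradiction.

**Step 7: $h\ge4$ and $s\le18$.** By (11), $4\le s<4h$.

If $s=4=R$, the equality part of Lemma 4 applies: the vertices of $S$ are pairwise at distance $2$, $|N(S)|=6$, and each vertex of $N(S)$ has exactly two neighbours in $S$. Take $x_1,x_2,x_3\in S$ and let $y_{12},y_{13},y_{23}$ be their common neighbours in pairs; they are distinct. Then $x_1\not\sim y_{23}$, so $d(x_1,y_{23})=3$. Both $y_{12}$ and $y_{13}$ are neighbours of $x_1$ at distance $2$ from $y_{23}$. This contradicts $c_3=1$.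

If $s=5$, Lemma 5(ii) with $i=3$ says $5(12-5-2)=25\le2\cdot12\cdot1=24$, false.

If $6\le s\le18$, the second form of Lemma 5(ii) with $i=4$, $k_4=24$ (here $h\ge4$ is used) says $s(24-s)\le2\cdot24\cdot2=96$. But by concavity $s(24-s)\ge6\cdot18=108$ on this range. Contradiction.

**Step 8: $h\ge4$ and $s\ge19$.** As $s<4h$, $h\ge5$. If $s>2h$, then $s\le4h-1$ gives $2(s+2)\le2(4h+1)\le3\cdot2^{h-1}=k_h$: for $h=5$ this is $42\le48$, and when $h$ increases by one the left side grows by $8$, the right side by at least $48$. This contradicts Lemma 10 with $i=h$. If $s\le2h$, let $i=\lceil s/2\rceil-1$. Then $9\le i\le h-1$, $2i<s\le2i+2$, and $k_i=3\cdot2^{i-1}\ge4i+8\ge2(s+2)$ (for $i=9$: $768\ge44$, and the left side doubles at each step). This contradicts Lemma 10.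

So (3) is impossible when $c_3=c_2$. Together with Proposition 1 and Sections 9 and 10, this proves Theorem 3, and with it Theorem 2. $\blacksquare$

## 12. Equality, and perfect matchings after deleting vertices

For $D\ge3$ equality $s+t=v-k+1$ is always attained, by $S=\{x\}$, $T=Y\setminus\Gamma(x)$ and by the dual choice. For $k\ge3$ the only other case is the pair in the Desargues graph. For $k=2$, $\Gamma$ is a cycle of length $2v\ge6$ and equality means $f=1$; by (2), exactly two edges join $U$ and $W$, so $U$ and $W$ are complementary arcs of the cycle.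

**Corollary 11.** In a bipartite distance-regular graph, deleting any $a\le k-1$ vertices from each colour class leaves a bipartite graph with a perfect matching. For $v>k$ the bound $k-1$ is best possible.

*Proof.* The remaining incidence matrix has order $v-a\ge1$. By the Frobenius–König theorem, if there is no perfect matching, this matrix has an $i\times j$ zero submatrix with $i,j\ge1$ and $i+j\ge v-a+1\ge v-k+2$. This contradicts Theorem 2. (For $K_{k,k}$ there are no zeros at all.) If $v>k$, delete $\Gamma(x)$ from one class and any $k$ vertices other than $x$ from the class of $x$: then $x$ has no neighbour left, and there is no perfect matching. $\square$
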